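\title{Amenability of the center of the group algebra of a compact group}

\begin{abstract}
Let $G$ be a compact group and let $ZL^1(G)$ be the center of its group algebra. We prove that if $ZL^1(G)$ is an amenable Banach algebra, then $G$ has an abelian subgroup of finite index. Together with a theorem of Alaghmandan and Crann, this proves a conjecture of Azimifard, Samei and Spronk. The proof shows that a bounded approximate diagonal bounds the $L^1$-norm of the maximal function $\sup_\chi d_\chi|\chi|$, taken over irreducible characters, and that such a bound forces the degrees $d_\chi$ to be bounded. Quantitatively, an approximate diagonal bounded by $K$ allows at most $2K$ widely separated degrees, and finite $p$-groups of class two show that this linear order is correct.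
\end{abstract}

\section{Introduction}

Let $G$ be a compact Hausdorff group with normalized Haar measure, let $L^1(G)$ be its group algebra under convolution, and let $ZL^1(G)$ be the center of $L^1(G)$. A Banach algebra $A$ is \emph{amenable}, in the sense of B.~E.~Johnson, if for every Banach $A$-bimodule $E$ every bounded derivation $D\colon A\to E^*$ into the dual bimodule is inner: there is $f\in E^*$ with $D(a)=a\cdot f-f\cdot a$ for all $a\in A$. This notion is distinct from amenability of groups and from operator amenability. A group is \emph{virtually abelian} if it has an abelian subgroup of finite index.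

The model for our question is a theorem of Forrest and Runde on the Fourier algebra $A(\Gamma)$ of a locally compact group $\Gamma$, the algebra of coefficient functions of the left regular representation under pointwise multiplication: $A(\Gamma)$ is amenable if and only if $\Gamma$ is virtually abelian. The algebra $ZL^1(G)$ is of a similar nature. It is commutative, each irreducible character $\chi$ of $G$ gives a multiplicative functional $\varphi_\chi$ on it (Lemma~\ref{lem:basic}), and $f\mapsto(\varphi_\chi(f))_\chi$ turns convolution into pointwise multiplication of functions on the set of irreducible characters. If $G$ is abelian, this map is the Fourier transform, $ZL^1(G)=L^1(G)$ becomes $A(\widehat G)$, and it is amenable. If $G$ is finite, $ZL^1(G)$ is a finite product of copies of $\mathbb C$ and is amenable as well. Azimifard, Samei and Spronk conjectured that the analog of the Forrest--Runde theorem holds: for compact $G$, the algebra $ZL^1(G)$ is amenable if and only if $G$ is virtually abelian. Alaghmandan and Crann proved that $ZL^1(G)$ is amenable when $G$ is compact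 and virtually abelian. What remains is the converse, which we take from \cite{Fell}:
\begin{quote}
\emph{if $G$ is compact and $ZL^1(G)$ is amenable, is $G$ virtually abelian?}
\end{quote}
The answer is yes. Let $\widehat G$ denote the set of characters $\chi=\operatorname{tr}\pi$ of irreducible unitary representations $\pi$ of $G$, and let $d_\chi=\chi(e)$ be the degree of $\chi$. For a finite nonempty set $F\subset\widehat G$ define the \emph{maximal function}
\[
M_F(x)=\max_{\chi\in F}d_\chi|\chi(x)|,\qquad x\in G .
\]
By a theorem of Johnson, recalled in Section~\ref{sec:diag}, a Banach algebra $A$ is amenable exactly when it has a bounded approximate diagonal. The infimum $\operatorname{AM}(A)$ of the bounds of such diagonals measures how amenable $A$ is.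

\begin{theorem}\label{thm:main}
For a compact group $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] $ZL^1(G)$ is amenable;
\item[(ii)] there is $K<\infty$ with $\int_G M_F\,dx\le K$ for every finite nonempty $F\subset\widehat G$;
\item[(iii)] $\sup_{\chi\in\widehat G}d_\chi<\infty$;
\item[(iv)] $G$ is virtually abelian.
\end{enumerate}
More precisely, if $ZL^1(G)$ has an approximate diagonal bounded by $K$, then \textup{(ii)} holds with this $K$.
\end{theorem}

The implication (i)$\Rightarrow$(iv) proves the conjecture. Since (iii)$\Rightarrow$(iv) is a theorem of Moore, the task is to bound the degrees. One might guess that a bound on $\operatorname{AM}(ZL^1(G))$ yields an explicit bound on the degrees, one character at a time. This is false (Corollary~\ref{cor:sharp}(b)). What the constant controls is the number of \emph{scales} on which degrees occur.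

\begin{theorem}\label{thm:scales}
Let $G$ be a compact group, possibly finite, and suppose that $ZL^1(G)$ has an approximate diagonal bounded by $K$. If $\chi_1,\dots,\chi_n\in\widehat G$ have degrees $d_1,\dots,d_n$ with $d_{i+1}\ge 8Kd_i^2$ for $1\le i<n$, then $n\le 2K$. Consequently, the set of all irreducible degrees of $G$ is covered by at most $2K$ intervals of the form $[d,8Kd^2)$.
\end{theorem}

\begin{proposition}\label{prop:groups}
Let $p$ be an odd prime, let $n\ge1$, and let $0=r_0<r_1<\dots<r_n$ be integers with $r_j\ge 2r_{j-1}$ for $1\le j\le n$. There is a finite $p$-group $G$ of nilpotency class two whose set of irreducible degrees is exactly $\{p^{r_0},p^{r_1},\dots,p^{r_n}\}$ and for which $\operatorname{AM}(ZL^1(G))\le 2n+1$.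
\end{proposition}

\begin{corollary}\label{cor:sharp}
Let $G$ be a group as in Proposition~\textup{\ref{prop:groups}}.
\begin{enumerate}
\item[(a)] If $p^{r_{j+1}}\ge 8(2n+1)p^{2r_j}$ for $0\le j<n$, then $\frac{n+1}{2}\le\operatorname{AM}(ZL^1(G))\le 2n+1$.
\item[(b)] If $n=1$, then $\operatorname{AM}(ZL^1(G))\le3$, while $G$ has an irreducible character of degree $p^{r_1}$ and every abelian subgroup of $G$ has index at least $p^{r_1}$.
\end{enumerate}
\end{corollary}

Part (a) shows that linear growth is the correct order in Theorem~\ref{thm:scales}. Part (b), with $r_1\to\infty$, shows that neither the degrees nor the least index of an abelian subgroup can be bounded in terms of $\operatorname{AM}(ZL^1(G))$ alone.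

Section~\ref{sec:prelim} recalls characters and approximate diagonals. Section~\ref{sec:finite} treats finite groups, where the diagonal is an explicit function on $G\times G$ and the maximal inequality takes one line. Sections~\ref{sec:main}, \ref{sec:scales} and~\ref{sec:class2} prove Theorem~\ref{thm:main}, Theorem~\ref{thm:scales}, and Proposition~\ref{prop:groups} with its corollary.

\section{Characters and approximate diagonals}\label{sec:prelim}

\subsection{Class functions and characters}

Convolution is $(f*g)(x)=\int_G f(y)g(y^{-1}x)\,dy$. Haar measure on a compact group is invariant under left and right translation and inversion, so $(g*f)(x)=\int g(y)f(y^{-1}x)\,dy$ and $(f*g)(x)=\int g(y)f(xy^{-1})\,dy$. Translation is continuous in the $L^1$-norm. Hence $f$ commutes with every $g$ exactly when $x\mapsto f(y^{-1}x)$ and $x\mapsto f(xy^{-1})$ agree in $L^1(G)$ for every $y$, that is,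
\[
ZL^1(G)=\{f\in L^1(G): f(txt^{-1})=f(x)\text{ for a.e. }x,\text{ for every }t\in G\}.
\]
We use the following textbook facts. Irreducible unitary representations of $G$ are finite dimensional. Each $\chi\in\widehat G$ is a continuous class function with $|\chi|\le d_\chi$, and distinct elements of $\widehat G$ are orthonormal in $L^2(G)$; in particular $\int_G|\chi|^2=1$. The coefficient functions of irreducible representations span a dense subspace of $C(G)$ (Peter--Weyl). If $G$ is finite, $\widehat G$ is a basis of the class functions and $\sum_\chi d_\chi^2=|G|$.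

For $\chi\in\widehat G$ and $f\in ZL^1(G)$ put
\[
e_\chi=d_\chi\chi\in ZL^1(G),\qquad \varphi_\chi(f)=\frac1{d_\chi}\int_G f\,\overline\chi .
\]
Thus $M_F=\max_{\chi\in F}|e_\chi|$.

\begin{lemma}\label{lem:basic}
Let $\chi,\psi\in\widehat G$ and $f\in ZL^1(G)$. Then $f*e_\chi=\varphi_\chi(f)e_\chi$. The functional $\varphi_\chi$ is multiplicative and $\|\varphi_\chi\|\le1$. Moreover $\varphi_\chi(e_\chi)=1$, and $\varphi_\chi(e_\psi)=0$ for $\psi\ne\chi$; hence the $e_\chi$ are mutually orthogonal idempotents.
\end{lemma}

\begin{proof}
Let $\chi=\operatorname{tr}\pi$ and $T=\int f(y)\pi(y^{-1})\,dy$. The substitution $y\mapsto t^{-1}yt$ gives $\pi(t)T\pi(t)^{-1}=\int f(t^{-1}yt)\pi(y^{-1})\,dy=T$, so $T$ is a scalar by Schur's lemma. Its trace is $\int f(y)\chi(y^{-1})\,dy=\int f\overline\chi$, so the scalar is $\varphi_\chi(f)$. Hence $(f*\chi)(x)=\operatorname{tr}(T\pi(x))=\varphi_\chi(f)\chi(x)$. Multiplicativity follows from $(f*g)*\chi=f*(g*\chi)$, the norm bound from $|\chi|\le d_\chi$, and the values $\varphi_\chi(e_\psi)$ from orthonormality. Finally $e_\psi*e_\chi=\varphi_\chi(e_\psi)e_\chi$.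
\end{proof}

\begin{lemma}\label{lem:index}
If $G$ has an abelian subgroup $H$ of index $k$, then $d_\chi\le k$ for all $\chi\in\widehat G$.
\end{lemma}

\begin{proof}
Let $\chi=\operatorname{tr}\pi$. The commuting unitary operators $\pi(h)$, $h\in H$, have a common eigenvector $\xi$. If $G=t_1H\cup\dots\cup t_kH$, then each $\pi(g)\xi$ is a multiple of some $\pi(t_i)\xi$. So $\pi(t_1)\xi,\dots,\pi(t_k)\xi$ span a nonzero invariant subspace, which is the whole space.
\end{proof}

\subsection{Approximate diagonals}\label{sec:diag}

Let $A$ be a Banach algebra. Every element $m$ of the projective tensor product $A\widehat\otimes A$ can be written as $m=\sum_{k=1}^\infty b_k\otimes c_k$ with $\sum_k\|b_k\|\|c_k\|<\infty$, and $\|m\|$ is the infimum of these sums over all such representations. The formulas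
\[
a\cdot(b\otimes c)=ab\otimes c,\qquad (b\otimes c)\cdot a=b\otimes ca,\qquad \Pi(b\otimes c)=bc
\]
extend by linearity and continuity to a bimodule structure on $A\widehat\otimes A$ and a contraction $\Pi\colon A\widehat\otimes A\to A$. An \emph{approximate diagonal} is a net $(m_\alpha)$ in $A\widehat\otimes A$ such that
\begin{equation}\label{eq:diag}
a\cdot m_\alpha-m_\alpha\cdot a\to0\quad\text{and}\quad \Pi(m_\alpha)a\to a\qquad\text{for all }a\in A .
\end{equation}
It is \emph{bounded by $K$} if $\|m_\alpha\|\le K$ for all $\alpha$. Johnson's theorem \cite{Johnson} states that $A$ is amenable if and only if it has a bounded approximate diagonal. We let $\operatorname{AM}(A)$ be the infimum of $\sup_\alpha\|m_\alpha\|$ over all bounded approximate diagonals.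

A functional $\varphi$ on $A$ with $\|\varphi\|\le1$ defines a contractive \emph{slice map} $\mathrm{id}\otimes\varphi\colon A\widehat\otimes A\to A$ by $\sum_k b_k\otimes c_k\mapsto\sum_k\varphi(c_k)b_k$. If $\varphi$ is multiplicative, then for $a\in A$ and $m\in A\widehat\otimes A$
\begin{equation}\label{eq:slice}
\begin{gathered}
(\mathrm{id}\otimes\varphi)(a\cdot m)=a\,(\mathrm{id}\otimes\varphi)(m),\qquad
(\mathrm{id}\otimes\varphi)(m\cdot a)=\varphi(a)\,(\mathrm{id}\otimes\varphi)(m),\\
\varphi\big((\mathrm{id}\otimes\varphi)(m)\big)=\varphi(\Pi(m)).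
\end{gathered}
\end{equation}
Indeed, for $m=b\otimes c$ both sides equal $\varphi(c)ab$, $\varphi(c)\varphi(a)b$ and $\varphi(b)\varphi(c)$ respectively, and all maps involved are linear and continuous in $m$.

\section{Finite groups: the diagonal as a function}\label{sec:finite}

For a finite group there is nothing to approximate, and the constant can be computed.

\begin{proposition}\label{prop:finite}
Let $G$ be finite, $A=ZL^1(G)$ and $\Delta=\sum_{\chi\in\widehat G}e_\chi\otimes e_\chi$. The constant net $\Delta$ is an approximate diagonal, every approximate diagonal converges to $\Delta$, and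
\[
\operatorname{AM}(A)=\|\Delta\|_{A\widehat\otimes A}=\int_G\int_G|\Delta(x,y)|\,dx\,dy,\qquad\text{where }\ \Delta(x,y)=\sum_{\chi\in\widehat G}d_\chi^2\,\chi(x)\chi(y).
\]
\end{proposition}

\begin{proof}
The $e_\chi$ form a basis of $A$ of orthogonal idempotents, so it suffices to test \eqref{eq:diag} on $a=e_\chi$. Write $m=\sum_{\psi,\theta}m_{\psi\theta}\,e_\psi\otimes e_\theta$. Then
\[
e_\chi\cdot m-m\cdot e_\chi=\sum_{\theta\ne\chi}m_{\chi\theta}\,e_\chi\otimes e_\theta-\sum_{\psi\ne\chi}m_{\psi\chi}\,e_\psi\otimes e_\chi,\qquad \Pi(m)*e_\chi=m_{\chi\chi}e_\chi .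
\]
As $A\widehat\otimes A$ is finite dimensional, \eqref{eq:diag} holds if and only if the off-diagonal coefficients of $m_\alpha$ tend to $0$ and the diagonal ones tend to $1$, that is, if and only if $m_\alpha\to\Delta$. Hence $\operatorname{AM}(A)=\|\Delta\|$.

Let $J\colon A\widehat\otimes A\to L^1(G\times G)$ be given by $J(b\otimes c)(x,y)=b(x)c(y)$. It is a contraction because $\|J(b\otimes c)\|_1=\|b\|_1\|c\|_1$. The functions $\delta_C=\frac{|G|}{|C|}1_C$, for $C$ a conjugacy class, form a basis of $A$ of norm-one vectors. If $m=\sum a_{C,C'}\,\delta_C\otimes\delta_{C'}$, then $\|m\|\le\sum|a_{C,C'}|=\|J(m)\|_1$, since the functions $J(\delta_C\otimes\delta_{C'})$ have norm one and disjoint supports. So $J$ is isometric.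
\end{proof}

The main idea of the paper is now visible. By orthonormality, each $e_\psi$ is recovered from $\Delta$ by integrating the second variable against $\overline\psi/d_\psi$, a function of modulus at most one:
\begin{equation}\label{eq:idea}
|e_\psi(x)|=\Big|\int_G\Delta(x,y)\frac{\overline{\psi(y)}}{d_\psi}\,dy\Big|\le\Phi(x):=\int_G|\Delta(x,y)|\,dy .
\end{equation}
The function $\Phi$ does not depend on $\psi$, and $\int_G\Phi=\operatorname{AM}(ZL^1(G))$. So the diagonal does more than bound each norm $\|e_\psi\|_1$: it bounds all the $e_\psi$ pointwise by one integrable function, and $\int_G M_{\widehat G}\le\operatorname{AM}(ZL^1(G))$.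

\begin{example}
If $G$ is finite and abelian, then $\Delta(x,y)=\sum_\chi\chi(xy)$ equals $|G|$ if $y=x^{-1}$ and $0$ otherwise, so $\Phi=1=M_{\widehat G}$ and $\operatorname{AM}(ZL^1(G))=1$.

The smallest nonabelian case is $G=S_3$. The classes of the identity $e$, a transposition $\tau$ and a $3$-cycle $c$ have measures $\frac16,\frac12,\frac13$. On these classes the characters are $1=(1,1,1)$, $\operatorname{sgn}=(1,-1,1)$ and $\chi=(2,0,-1)$, and $\Delta=1\otimes1+\operatorname{sgn}\otimes\operatorname{sgn}+4\chi\otimes\chi$. Averaging each row of $|\Delta|$ with these weights gives $\Phi$: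
\[
\begin{array}{c|ccc|c|c}
\Delta(x,y) & y=e & y=\tau & y=c & \Phi(x) & M_{\widehat G}(x)\\ \hline
x=e & 18 & 0 & -6 & 5 & 4\\
x=\tau & 0 & 2 & 0 & 1 & 1\\
x=c & -6 & 0 & 6 & 3 & 2
\end{array}
\]
Thus $M_{\widehat G}\le\Phi$ pointwise, with $\int M_{\widehat G}=\frac46+\frac12+\frac23=\frac{11}6$ and $\operatorname{AM}(ZL^1(S_3))=\frac56+\frac12+1=\frac73$.
\end{example}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{The maximal inequality: (i)$\Rightarrow$(ii)}

Let $G$ be compact and $A=ZL^1(G)$. The sum $\sum_\chi e_\chi\otimes e_\chi$ is now infinite, and we only have a net $(m_\alpha)$ satisfying \eqref{eq:diag}, about whose form we know nothing. The integral in \eqref{eq:idea} is the slice map $\mathrm{id}\otimes\varphi_\psi$, so \eqref{eq:idea} splits into two statements: the slices of $m_\alpha$ tend to the $e_\psi$, and the slices of a single tensor have a common majorant.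

\begin{lemma}\label{lem:limit}
Let $(m_\alpha)$ be an approximate diagonal for $A$, let $\psi\in\widehat G$, and put $h_{\alpha,\psi}=(\mathrm{id}\otimes\varphi_\psi)(m_\alpha)$. Then $\|h_{\alpha,\psi}-e_\psi\|_1\to0$.
\end{lemma}

\begin{proof}
The first condition in \eqref{eq:diag} will show that $h_{\alpha,\psi}$ is nearly a multiple of $e_\psi$, and the second will identify the multiple. Apply $\mathrm{id}\otimes\varphi_\psi$ to $e_\psi\cdot m_\alpha-m_\alpha\cdot e_\psi\to0$. By \eqref{eq:slice}, Lemma~\ref{lem:basic} and the commutativity of $A$,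
\[
\varphi_\psi(h_{\alpha,\psi})\,e_\psi-h_{\alpha,\psi}=e_\psi*h_{\alpha,\psi}-\varphi_\psi(e_\psi)h_{\alpha,\psi}\longrightarrow0 .
\]
By \eqref{eq:slice} again, $\varphi_\psi(h_{\alpha,\psi})=\varphi_\psi(\Pi(m_\alpha))=\varphi_\psi(\Pi(m_\alpha)*e_\psi)\to\varphi_\psi(e_\psi)=1$.
\end{proof}

\begin{lemma}\label{lem:majorant}
Let $m\in A\widehat\otimes A$ and let $F\subset\widehat G$ be finite and nonempty. Then
\[
\int_G\max_{\psi\in F}\big|(\mathrm{id}\otimes\varphi_\psi)(m)\big|\,dx\le\|m\| .
\]
\end{lemma}

\begin{proof}
Take a representation $m=\sum_k b_k\otimes c_k$ with $S=\sum_k\|b_k\|_1\|c_k\|_1<\infty$ and put $\Phi=\sum_k\|c_k\|_1|b_k|$. By monotone convergence $\int\Phi=S$, so $\Phi<\infty$ a.e. Since $|\varphi_\psi(c_k)|\le\|c_k\|_1$, the series $\sum_k\varphi_\psi(c_k)b_k$ converges absolutely a.e.\ and in $L^1(G)$, and its sum $(\mathrm{id}\otimes\varphi_\psi)(m)$ has modulus at most $\Phi$ a.e. The function $\Phi$ is the same for all $\psi\in F$, so the integral in the statement is at most $S$. Take the infimum over representations.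
\end{proof}

Suppose that $A$ is amenable. By Johnson's theorem it has an approximate diagonal $(m_\alpha)$ bounded by some $K$. Let $F\subset\widehat G$ be finite and nonempty. Pointwise, $M_F\le\max_{\psi\in F}|h_{\alpha,\psi}|+\sum_{\psi\in F}|e_\psi-h_{\alpha,\psi}|$, so Lemma~\ref{lem:majorant} gives
\[
\int_G M_F\le K+\sum_{\psi\in F}\|e_\psi-h_{\alpha,\psi}\|_1 .
\]
The sum tends to $0$ by Lemma~\ref{lem:limit}, because $F$ is finite. This proves (ii) with the constant $K$, and with it the last sentence of the theorem.

\begin{remark}
Boundedness of the net is used only in the last display, and it cannot be dropped: for every compact $G$ the algebra $A$ has an approximate diagonal. If $k=\sum c_\chi e_\chi$ is a finite sum and $m=\sum c_\chi e_\chi\otimes e_\chi$, then $a\cdot m=\sum c_\chi\varphi_\chi(a)e_\chi\otimes e_\chi=m\cdot a$ and $\Pi(m)=k$. So it suffices to find such $k_\alpha$ with $k_\alpha*a\to a$ for all $a$. The normalized indicator functions of conjugation-invariant neighborhoods of $e$, which form a neighborhood base by compactness, have this property. They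 can be approximated in norm by finite sums of characters, since averaging over conjugation is a contraction of $L^1(G)$ onto $A$ that sends a coefficient function of $\pi$ to a multiple of $\operatorname{tr}\pi$.
\end{remark}

\subsection{Bounded degrees: (ii)$\Rightarrow$(iii)}

Suppose that (ii) holds and that there are $\chi_1,\chi_2,\ldots\in\widehat G$ with $d_i:=d_{\chi_i}\to\infty$. Put $g=\sup_i d_i|\chi_i|$, the increasing limit of the functions $M_{\{\chi_1,\dots,\chi_n\}}$. By monotone convergence $\int_G g\le K$, and in particular $g<\infty$ a.e. The function $g$ serves twice: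
\[
|\chi_i|\le g/d_i\to0\ \text{ a.e.},\qquad |\chi_i|^2\le d_i|\chi_i|\le g\in L^1(G).
\]
By dominated convergence $\int_G|\chi_i|^2\to0$, which contradicts $\int_G|\chi_i|^2=1$. Hence the degrees are bounded.

The converse is immediate: if all degrees are at most $N$, then $M_F\le N^2$. The next example shows that the maximum in (ii) cannot be replaced by a bound on the individual norms $\|e_\chi\|_1$.

\begin{example}\label{ex:Q8}
Let $Q$ be the quaternion group of order $8$, with center $\{\pm1\}$. It has four characters of degree one and a character $\theta$ of degree two with $\theta(\pm1)=\pm2$ and $\theta=0$ elsewhere. So $\|e_\chi\|_1=1$ for all $\chi\in\widehat Q$. Let $G=Q^{\mathbb N}$. The products $x\mapsto\psi_1(x_1)\cdots\psi_k(x_k)$ with $\psi_i\in\widehat Q$ are irreducible characters of $G$, and there are no others: the corresponding coefficient functions span the functions of finitely many coordinates, which are dense in $C(G)$, while any other irreducible character would be orthogonal to them. Hence $\|e_\chi\|_1=1$ for every $\chi\in\widehat G$, although the degrees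 are unbounded.

Let $\chi_k(x)=\theta(x_1)\cdots\theta(x_k)$, of degree $2^k$. Then $|e_{\chi_k}|=|\chi_k|^2=4^k1_{B_k}$, where $B_k=\{x:x_1,\dots,x_k\in\{\pm1\}\}$ has measure $4^{-k}$. Here $\chi_k\to0$ a.e., and what fails is domination: since $B_1\supset B_2\supset\cdots$,
\[
\int_G M_{\{\chi_1,\dots,\chi_n\}}=\sum_{k=1}^{n-1}4^k\big(4^{-k}-4^{-k-1}\big)+4^n4^{-n}=\tfrac34(n-1)+1 .
\]
Each character puts most of its mass on its own set $B_k\setminus B_{k+1}$, and the maximal function adds these masses up.
\end{example}

\subsection{The implications (iii)$\Rightarrow$(iv)$\Rightarrow$(i)}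

Moore's theorem \cite[Theorem~1]{Moore} states that a locally compact group has an open abelian subgroup of finite index if and only if the dimensions of its irreducible unitary representations are bounded by some $N<\infty$. This gives (iii)$\Rightarrow$(iv), and (iv)$\Rightarrow$(i) is the theorem of Alaghmandan and Crann quoted in the introduction. The proof of Theorem~\ref{thm:main} is complete.

\begin{remark}
For compact $G$ there is an algebraic route to (iii)$\Rightarrow$(iv). Let $\mathbb C[G]$ be the complex group algebra of $G$ as a discrete group, and let all degrees be at most $N$. The natural homomorphism $\mathbb C[G]\to\prod_\pi M_{d_\pi}(\mathbb C)$, over the irreducible unitary representations $\pi$ of the compact group $G$, is injective. Indeed, if $\sum_i a_i\pi(x_i)=0$ for all $\pi$, with distinct $x_i$, then $\sum_i a_if(x_i)=0$ for all coefficient functions $f$, hence for all $f\in C(G)$ by density, and so every $a_i$ vanishes. By the Amitsur--Levitzki theorem, $M_N(\mathbb C)$ satisfies the standard identity $\sum_{\sigma\in S_{2N}}\operatorname{sgn}(\sigma)\,a_{\sigma(1)}\cdots a_{\sigma(2N)}=0$.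 So do its subalgebras $M_d(\mathbb C)$, $d\le N$, and therefore $\mathbb C[G]$. The theorem of Isaacs and Passman \cite{IP} then gives an abelian subgroup of finite index.
\end{remark}

\section{Widely separated degrees}\label{sec:scales}

To count scales we imitate Example~\ref{ex:Q8}: we assign to each $\chi_i$ a set $E_i$ that carries at least half of the mass of $|\chi_i|^2$, with the $E_i$ disjoint. No subgroups are available, so we use level sets of the maximal function $g$. Where $g$ is small compared with $d_i$, the character $\chi_i$ is small. Where $g$ is of the size of the much larger degree $d_{i+1}$, the set is too small for $\chi_i$ to have mass on it. The mass lies in the band between.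

\begin{proof}[Proof of Theorem~\ref{thm:scales}]
Let $g=M_{\{\chi_1,\dots,\chi_n\}}$ and let $|\cdot|$ denote Haar measure of sets. By Theorem~\ref{thm:main}, $\int g\le K$, so $|\{g>s\}|\le K/s$ for $s>0$. Condition (ii) for the trivial character gives $K\ge1$, so $d_1<\dots<d_n$. The sets
\[
E_i=\{d_i/2<g\le d_{i+1}/2\}\quad(1\le i<n),\qquad E_n=\{g>d_n/2\}
\]
are therefore disjoint. On $\{g\le d_i/2\}$ we have $d_i|\chi_i|\le d_i/2$, so $|\chi_i|\le\frac12$, and the integral of $|\chi_i|^2$ over this set is at most $\frac14$ because $|G|=1$. For $i<n$ the gap condition gives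
\[
\int_{\{g>d_{i+1}/2\}}|\chi_i|^2\le d_i^2\cdot\frac{2K}{d_{i+1}}\le\frac14 .
\]
Since $g\ge d_i|\chi_i|\ge|\chi_i|^2$ and $\int_G|\chi_i|^2=1$, we obtain $\int_{E_i}g\ge\int_{E_i}|\chi_i|^2\ge1-\frac14-\frac14=\frac12$ for $i<n$, and $\int_{E_n}g\ge1-\frac14=\frac34$. Summing over $i$ gives $n/2\le\int_G g\le K$.

For the covering, let $a_1$ be the least degree of $G$, and let $a_{i+1}$ be the least degree that is at least $8Ka_i^2$, as long as one exists. By the first part this produces at most $2K$ numbers. Given a degree $d$, let $i$ be maximal with $a_i\le d$. If $d\ge 8Ka_i^2$, then $a_{i+1}$ exists and $a_{i+1}\le d$, against maximality. So $d\in[a_i,8Ka_i^2)$.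
\end{proof}

\section{Groups of class two with prescribed degrees}\label{sec:class2}

\subsection{Groups defined by alternating maps}

We want finite groups with large degrees and small diagonal. In Example~\ref{ex:Q8} each $|\chi|$ is constant on a subgroup and zero off it, so that $\|e_\chi\|_1=1$. The following groups share this property, and their diagonal can be written down.

Let $p$ be an odd prime and $\zeta$ a primitive $p$-th root of unity in $\mathbb C$. Let $V$ be a finite-dimensional vector space over $\mathbb F_p$, let $Z=\mathbb F_p^n$, and let $\beta=(\lambda_1,\dots,\lambda_n)\colon V\times V\to Z$, where the $\lambda_i$ are alternating bilinear forms. Let $G_\beta=V\times Z$ with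
\[
(v,z)(v',z')=\big(v+v',\,z+z'+\tfrac12\beta(v,v')\big);
\]
the factor $\frac12$ is where $p\ne2$ is used. The product is associative because $\beta(v,v')+\beta(v+v',v'')=\beta(v',v'')+\beta(v,v'+v'')$, and $(v,z)^{-1}=(-v,-z)$ because $\beta(v,v)=0$. The subgroup $\{0\}\times Z$ is central with abelian quotient $V$, and
\begin{equation}\label{eq:conj}
(v',z')(v,z)(v',z')^{-1}=\big(v,\,z+\tfrac12\beta(v',v)-\tfrac12\beta(v'+v,v')\big)=(v,z)\,(0,\beta(v',v)).
\end{equation}
So $G_\beta$ is a $p$-group of class two if $\beta\ne0$. The characters of $Z$ are the functions $\epsilon_\mu(z)=\zeta^{\mu\cdot z}$, where $\mu=(c_1,\dots,c_n)\in\mathbb F_p^n$ and $\mu\cdot z=\sum_i c_iz_i$. Let $\lambda_\mu=\sum_i c_i\lambda_i=\mu\cdot\beta$, let $R_\mu=\{v:\lambda_\mu(v,v')=0\text{ for all }v'\in V\}$ be its radical, and let $D_\mu=|V|/|R_\mu|$.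

\begin{lemma}\label{lem:chars}
The irreducible characters of $G_\beta$ are the functions
\[
\chi_{\mu,\rho}(v,z)=D_\mu^{1/2}\,1_{R_\mu}(v)\,\rho(v)\,\epsilon_\mu(z),
\]
where $\mu\in\mathbb F_p^n$ and $\rho$ is a character of the additive group $R_\mu$. They are distinct for distinct pairs $(\mu,\rho)$, and $\chi_{\mu,\rho}$ has degree $D_\mu^{1/2}$.
\end{lemma}

\begin{proof}
Let $\chi=\operatorname{tr}\pi$ be irreducible of degree $d$. By Schur's lemma $\pi(0,z)=\epsilon_\mu(z)I$ for some $\mu$, and \eqref{eq:conj} gives
\[
\pi(v',z')\pi(v,z)\pi(v',z')^{-1}=\zeta^{\lambda_\mu(v',v)}\pi(v,z).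
\]
If $v\notin R_\mu$, choose $v'$ with $\lambda_\mu(v',v)\ne0$ and take traces: $\chi(v,z)=0$. If $v\in R_\mu$, then $\pi(v,0)$ commutes with $\pi(G_\beta)$, so $\pi(v,0)=\rho(v)I$. For $v,v'\in R_\mu$ we have $\rho(v)\rho(v')=\rho(v+v')\zeta^{\lambda_\mu(v,v')/2}=\rho(v+v')$, so $\rho$ is a character of $R_\mu$. Thus $\chi(v,z)=d\,1_{R_\mu}(v)\rho(v)\epsilon_\mu(z)$, and $1=\int|\chi|^2=d^2/D_\mu$. Every irreducible character is therefore some $\chi_{\mu,\rho}$. The pair is recovered from the values of $\chi_{\mu,\rho}$ on $\{0\}\times Z$ and on $R_\mu\times\{0\}$. Finally all pairs occur: the squared degrees of the irreducible characters add up to $|G_\beta|$, while the sum of the positive numbers $D_\mu$ over all pairs $(\mu,\rho)$ is $\sum_\mu D_\mu|R_\mu|=|Z||V|=|G_\beta|$.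
\end{proof}

\begin{lemma}\label{lem:AMformula}
For $v\in V$ let $f_v=\sum_{\mu:\,v\in R_\mu}D_\mu\epsilon_\mu$, a function on $Z$. With normalized counting measure on $Z$,
\[
\operatorname{AM}(ZL^1(G_\beta))=\frac1{|V|}\sum_{v\in V}\|f_v\|_{L^1(Z)} .
\]
\end{lemma}

\begin{proof}
The term of $\chi_{\mu,\rho}$ in $\Delta((v,z),(v',z'))$ is $D_\mu^2\rho(v+v')\epsilon_\mu(z+z')$ if $v,v'\in R_\mu$, and $0$ otherwise. For $v,v'\in R_\mu$ the sum of $\rho(v+v')$ over $\rho$ is $|R_\mu|$ if $v'=-v$ and $0$ otherwise. Since $D_\mu|R_\mu|=|V|$,
\[
\Delta\big((v,z),(v',z')\big)=\begin{cases}|V|\,f_v(z+z') & \text{if }v'=-v,\\ 0&\text{otherwise.}\end{cases}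
\]
For fixed $v$ the average of $|\Delta|$ over $v',z,z'$ is $\|f_v\|_{L^1(Z)}$. Apply Proposition~\ref{prop:finite}.
\end{proof}

\begin{example}\label{ex:heis}
Let $n=1$, $\dim V=2r>0$, let $\beta$ be nondegenerate, and put $D=p^{2r}$. Then $R_0=V$, and $R_\mu=\{0\}$ for $\mu\ne0$, so the degrees are $1$ and $p^r$. For $v\ne0$ we have $f_v=1$. For $v=0$ we have $f_0=1+D\sum_{\mu\ne0}\epsilon_\mu$, which equals $1+D(p-1)$ at $z=0$ and $1-D$ elsewhere. Therefore
\[
\operatorname{AM}(ZL^1(G_\beta))=\frac{D-1}D+\frac{1+D(p-1)+(p-1)(D-1)}{pD}=1+2\Big(1-\frac1p\Big)\Big(1-\frac1D\Big)<3 .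
\]
The function $f_0$ has norm of order $D$, but it occurs for a proportion $1/D$ of the $v$. This is why one large degree costs only a bounded amount.
\end{example}

\subsection{Nested radicals}

To repeat this on $n$ scales we want the radicals to form a chain indexed by the \emph{level} of $\mu=(c_1,\dots,c_n)$, defined as $\max\{i:c_i\ne0\}$, and as $0$ for $\mu=0$. Then each set $\{\mu:v\in R_\mu\}$ is a subgroup, and $f_v$ can be estimated by summation by parts. The difficulty is that $c_j\lambda_j+\sum_{i<j}c_i\lambda_i$ must have the same radical for all choices of $c_1,\dots,c_{j-1}$. We arrange this by letting $\lambda_j$ vanish on the space $X_j$ where the earlier forms live and pair $X_j$ with a new space $W_j$ of the same dimension. The room needed for $W_j$ is the hypothesis $r_j\ge2r_{j-1}$.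

\begin{proof}[Proof of Proposition~\ref{prop:groups}]
\emph{Construction.} Let $V=V_1\oplus\dots\oplus V_n$ with $\dim V_j=2r_j-2r_{j-1}$, and put $X_j=V_1\oplus\dots\oplus V_{j-1}$ and $R_j=V_{j+1}\oplus\dots\oplus V_n$, so that $\dim X_j=2r_{j-1}$, $X_1=\{0\}$, $R_0=V$ and $R_n=\{0\}$. Write $V_j=W_j\oplus U_j$ with $\dim W_j=2r_{j-1}$ and $\dim U_j=2(r_j-2r_{j-1})$, an even nonnegative number. Fix a perfect pairing $\langle\cdot,\cdot\rangle_j\colon X_j\times W_j\to\mathbb F_p$ and a nondegenerate alternating form $\omega_j$ on $U_j$. If $v,v'\in V$ have components $x,w,u$ and $x',w',u'$ in $X_j,W_j,U_j$ for the decomposition $V=X_j\oplus W_j\oplus U_j\oplus R_j$, set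
\[
\lambda_j(v,v')=\langle x,w'\rangle_j-\langle x',w\rangle_j+\omega_j(u,u').
\]
Let $G=G_\beta$ with $\beta=(\lambda_1,\dots,\lambda_n)$. Since $\dim U_1=2r_1>0$, we have $\lambda_1\ne0$, and $G$ has class two.

\emph{Radicals.} Let $\mu$ have level $j$. We claim that $R_\mu=R_j$; for $j=0$ both are $V$. Let $j\ge1$. The forms $\lambda_i$ with $i\le j$ ignore the component in $R_j$, so $R_j\subset R_\mu$, and it suffices to show that $v=x+w+u\in R_\mu$ forces $v=0$. The forms $\lambda_i$ with $i<j$ depend only on the components in $X_j$, so $\lambda_i(v,v')=0$ if $v$ or $v'$ has zero $X_j$-component. For $w'\in W_j$ this gives $0=\lambda_\mu(v,w')=c_j\langle x,w'\rangle_j$, so $x=0$. Now $v$ has zero $X_j$-component, and $\lambda_\mu(v,\cdot)=c_j\lambda_j(v,\cdot)$. For $x'\in X_j$ we get $0=-c_j\langle x',w\rangle_j$, so $w=0$. For $u'\in U_j$ we get $0=c_j\omega_j(u,u')$, so $u=0$.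

Thus $D_\mu=D_j:=p^{2r_j}$ for $\mu$ of level $j$. Every level $0,\dots,n$ occurs, so by Lemma~\ref{lem:chars} the degrees are exactly $p^{r_0},\dots,p^{r_n}$.

\emph{The estimate.} Put $R_{n+1}=\emptyset$. The sets $R_i\setminus R_{i+1}$, $0\le i\le n$, partition $V$; let $P_i$ be the proportion of $V$ lying in $R_i\setminus R_{i+1}$. Then $\sum_iP_i=1$ and $P_i\le|R_i|/|V|=1/D_i$. Let $\Lambda_j$ be the subgroup of all $\mu$ of level at most $j$, and let $k_j=\sum_{\mu\in\Lambda_j}\epsilon_\mu$ and $k_{-1}=0$. For $j\ge0$, the function $k_j$ equals $p^j$ where $z_1=\dots=z_j=0$ and vanishes elsewhere, so $\|k_j\|_{L^1(Z)}=1$. For $v\in R_i\setminus R_{i+1}$ we have $v\in R_j$ exactly when $j\le i$. Grouping the $\mu\in\Lambda_i$ by level and summing by parts,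
\[
f_v=\sum_{j=0}^iD_j(k_j-k_{j-1})=D_ik_i-\sum_{j=0}^{i-1}(D_{j+1}-D_j)k_j .
\]
Since $1=D_0<D_1<\cdots<D_n$, the norms telescope: $\|f_v\|_{L^1(Z)}\le D_i+(D_i-D_0)=2D_i-1$. By Lemma~\ref{lem:AMformula},
\[
\operatorname{AM}(ZL^1(G))\le\sum_{i=0}^nP_i(2D_i-1)\le 2(n+1)-1=2n+1.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
(a) Let $K=\operatorname{AM}(ZL^1(G))\le2n+1$. By Proposition~\ref{prop:finite}, the constant net $\Delta$ is an approximate diagonal bounded by $K$. The $n+1$ degrees $p^{r_0},\dots,p^{r_n}$ satisfy $p^{r_{j+1}}\ge8(2n+1)p^{2r_j}\ge8K(p^{r_j})^2$, so Theorem~\ref{thm:scales} gives $n+1\le2K$.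

(b) The bound and the degree are given by Proposition~\ref{prop:groups} with $n=1$, and the statement on the index follows from Lemma~\ref{lem:index}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Fell}
\emph{Fourier Analysis of Local Fell Groups},
\texttt{https://\allowbreak dspacemainprd01.\allowbreak lib.\allowbreak uwaterloo.\allowbreak ca/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 8bb7b25b-9fdb-4d7e-84e8-1eecd2de6d1c/\allowbreak content}.

\bibitem{IP}
Isaacs and Passman, Canad. J. Math. \textbf{16} (1964).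

\bibitem{Johnson}
B.~E.~Johnson, \emph{Approximate diagonals and cohomology of certain annihilator Banach algebras}, Amer. J. Math. \textbf{94} (1972).

\bibitem{Moore}
Moore, \emph{Groups with finite dimensional irreducible representations}, Trans. Amer. Math. Soc. \textbf{166} (1972).

\end{thebibliography}
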